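# The metric approximation property of $BV(\mathbb R^n)$

## 1. One variable: averaging the derivative cell by cell

We ask whether functions of bounded variation can be approximated, uniformly on compact sets, by finite-rank operators of norm at most one. Here are the precise terms.

**Definition 1.** For $n\ge1$, $BV(\mathbb R^n)$ is the space of real $u\in L^1(\mathbb R^n)$ whose distributional gradient $Du$ is a finite $\mathbb R^n$-valued Radon measure. Its norm is
$$\|u\|_{BV}=\|u\|_{L^1}+|Du|(\mathbb R^n),$$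
where $|Du|$ is the total variation measure of $Du$ (with the Euclidean norm on $\mathbb R^n$).

For instance $u=1_{[0,1)}$ on $\mathbb R$ has $Du=\delta_0-\delta_1$ (point masses), so $\|u\|_{BV}=1+2=3$.

**Definition 2.** A real Banach space $X$ has the metric approximation property (MAP) if for every compact $K\subset X$ and every $\varepsilon>0$ there is a finite-rank bounded operator $S:X\to X$ with $\|S\|\le1$ and $\|Sx-x\|<\varepsilon$ for all $x\in K$. If $\|S\|\le1$ is replaced by $\|S\|\le C$ with one constant $C\geq 1$ for all $K,\varepsilon$, the space has the bounded approximation property (BAP).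

The MAP depends on the norm itself and not only on its equivalence class, so the norm of Definition 1 is part of the question. The question comes from "On Bounded Approximation Properties of Banach Spaces". There it is quoted that $BV(\mathbb R^n)$ is a dual Banach space, at least up to isomorphism, and has the BAP. We use neither fact.

**Conventions.** We write $D^au$ and $D^su$ for the parts of $Du$ absolutely continuous and singular with respect to Lebesgue measure $dx$. We write $|A|$ for the Lebesgue measure of a set $A$, $\mathcal M$ for the space of finite signed Borel measures on $\mathbb R^n$, and $\|\cdot\|$ for the total variation of a scalar or vector measure. An $L^1$ function $f$ is identified with the measure $f\,dx$. Scalar operators act on vector measures componentwise. "Positive" means mapping nonnegative elements to nonnegative elements.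

We use these textbook facts. If $\chi\ge0$ is a Lipschitz function with $\int\chi=1$ supported in $\{|z|\le r\}$, then $D(\chi*v)=(\chi*Dv)\,dx$, $\|\chi*\kappa\|_1\le\|\kappa\|$ for every finite measure $\kappa$, and $\|\chi*v-v\|_1\le r|Dv|(\mathbb R^n)$, because $\|v(\cdot-z)-v\|_1\le|z|\,|Dv|(\mathbb R^n)$. For $\varphi\in C_c^\infty$ we have $D(\varphi v)=\varphi Dv+v\nabla\varphi\,dx$.

First, compact sets reduce to finite sets, and norm one to norm almost one.

**Lemma 1.** Suppose that for all $u_1,\dots,u_m\in X$ and $\varepsilon\in(0,1)$ there is a finite-rank bounded $T$ with $\|T\|\le1+\varepsilon$ and $\|Tu_i-u_i\|\le\varepsilon$ for all $i$. Then $X$ has the MAP.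

**Proof.** Let $K$ be compact and nonempty and let $\varepsilon_0>0$. Take a finite $\frac{\varepsilon_0}4$-net $u_1,\dots,u_m$ of $K$, then $\varepsilon\in(0,1)$ with $\varepsilon(1+\max_i\|u_i\|)<\frac{\varepsilon_0}2$, then $T$, and put $S=T/(1+\varepsilon)$. Then $\|S\|\le1$ and
$$\|Su_i-u_i\|\le\frac{\|Tu_i-u_i\|+\varepsilon\|u_i\|}{1+\varepsilon}\le\varepsilon(1+\|u_i\|)<\frac{\varepsilon_0}2 .$$
For $x\in K$ choose $u_i$ with $\|x-u_i\|\le\frac{\varepsilon_0}4$. Then $\|Sx-x\|\le\|S(x-u_i)\|+\|Su_i-u_i\|+\|u_i-x\|<\varepsilon_0$. $\square$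

**Proposition 2.** $BV(\mathbb R)$ has the MAP.

**Proof.** Let $u_1,\dots,u_m\in BV(\mathbb R)$ and $\varepsilon\in(0,1)$. Put $\lambda=\sum_i|D^su_i|$.

**Step 1: cut off.** For a small $\delta>0$ choose $R$ and $\varphi\in C_c^\infty((-R,R);[0,1])$ with $|\varphi'|\le\delta$ and $\int(1-\varphi)|u_i|\,dx+\int(1-\varphi)\,d|Du_i|\le\delta$ for all $i$. From $D((1-\varphi)u_i)=(1-\varphi)Du_i-u_i\varphi'\,dx$ we get $\|u_i-\varphi u_i\|_{BV}\le\delta+\delta\|u_i\|_1$.

**Step 2: average the derivative.** Divide $[-R,R)$ into half-open cells $q$ of length $s$. For a measure $\kappa$ carried by $[-R,R)$ let $\kappa_\lambda$ be its $\lambda$-absolutely continuous part and $\kappa_\perp=\kappa-\kappa_\lambda$. Put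
$$P\kappa=\sum_q\Big[\kappa_\perp(q)\frac{1_q\,dx}{|q|}+\kappa_\lambda(q)\frac{\lambda|_q}{\lambda(q)}\Big],\tag{1}$$
where terms with $\lambda(q)=0$ (hence $\kappa_\lambda(q)=0$) are omitted. $P$ has finite rank, $(P\kappa)(q)=\kappa(q)$, and $|P\kappa|(q)\le|\kappa_\perp(q)|+|\kappa_\lambda(q)|\le|\kappa|(q)$ for each cell.

**Step 3: integrate.** For $v\in BV(\mathbb R)$ put $\kappa=D(\varphi v)$ and $Tv(t)=(P\kappa)((-\infty,t])$. Since $(P\kappa)(\mathbb R)=\kappa(\mathbb R)=0$, $Tv$ vanishes outside $[-R,R]$. So $T$ is a finite-rank operator into $BV(\mathbb R)$ with $D(Tv)=P\kappa$. The function $\kappa((-\infty,t])$ equals $\varphi v$ a.e. For $t$ in a cell $q=[t_0,t_0+s)$ we have $Tv(t)-\kappa((-\infty,t])=(P\kappa-\kappa)([t_0,t])$, because $P\kappa$ and $\kappa$ agree on cells. This is at most $2|\kappa|(q)$ in absolute value, so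
$$\|Tv-\varphi v\|_1\le2s\|\kappa\|,\qquad\|\kappa\|\le|Dv|(\mathbb R)+\delta\|v\|_1.\tag{2}$$
Hence $\|Tv\|_{BV}\le\|v\|_1+(1+2s)\|\kappa\|\le\big(1+2s+(1+2s)\delta\big)\|v\|_{BV}$, which is at most $(1+\varepsilon)\|v\|_{BV}$ if $s,\delta\le\varepsilon/5$.

**Step 4: the given functions.** Let $\kappa_i=D(\varphi u_i)=f\,dx+h\lambda$ with $f\in L^1(dx)$, $h\in L^1(\lambda)$, depending on $i$. Then $P\kappa_i=E^{dx}f\,dx+(E^\lambda h)\lambda$, where $E$ denotes averaging over cells with respect to the indicated measure. For a function continuous on $[-R,R]$ this average differs from the function by at most its oscillation on cells. Averaging is an $L^1$-contraction and continuous functions are dense, so $\|P\kappa_i-\kappa_i\|\to0$ as $s\to0$ with $\varphi$ fixed. With (2), $\|Tu_i-\varphi u_i\|_{BV}\le2s\|\kappa_i\|+\|P\kappa_i-\kappa_i\|\to0$. Choose $\delta$, then $\varphi$, then $s$, and apply Lemma 1. $\square$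

By hand: for the single function $u=1_{[0,1)}$ we have $\lambda=\delta_0+\delta_1$. If $s<1$, no cell contains both $0$ and $1$. So $Tv$ keeps the jumps of $\varphi v$ at $0$ and $1$ exactly and is affine with constant slope on each cell apart from them. If $\varphi=1$ near $[0,1]$, then $Tu=u$.

## 2. Gradients in several variables are not arbitrary measures

What changes when $n\ge2$? The result does not.

**Theorem 3.** For every $n\ge1$, the space $BV(\mathbb R^n)$ with the norm $\|u\|_{BV}=\|u\|_{L^1}+|Du|(\mathbb R^n)$ has the metric approximation property.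

The proof of Proposition 2, however, stops at Step 3: there is nothing to integrate. On the line every compactly supported measure of total mass zero is a derivative. In the plane a gradient is curl-free, and averaging over cells destroys this. Suppose $u\in BV(\mathbb R^2)$ has compact support, and let $F=\sum_q\frac{Du(q)}{|q|}1_q$ for a grid of squares. If $F$ is a gradient, then $\partial_1F_2-\partial_2F_1=0$. Near an interior point of a vertical face, $F$ depends only on $x_1$, so $\partial_2F_1=0$ there, and $\partial_1F_2$ is the jump of $F_2$ times length measure on the face. So $F_2$ does not jump across vertical faces. It is therefore constant along each row of squares, and it is zero by compactness of the support. In the same way $F_1=0$. The averaged field is a gradient only when every cell average is zero.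

The other sensible approach is convolution, which commutes with $D$. It does not increase the $BV$ norm, and if $Du=f\,dx$ then $D(\chi*u)-Du=(\chi*f-f)\,dx$ tends to $0$ as the kernel shrinks. So it handles the functions with $D^su=0$. It stops at the singular part: if $Dw=g\,dx$, then
$$|D(u-w)|(\mathbb R^n)=\|D^au-g\,dx\|+\|D^su\|\ge\|D^su\|,$$
so nothing with values in such $w$ can approximate $u$ better than $\|D^su\|$.

Look again at (1) to see how the two might combine. With $A\kappa=\sum_q\kappa(q)\frac{1_q\,dx}{|q|}$,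
$$P\kappa=A\kappa+\sum_q\frac{\kappa_\lambda(q)}{\lambda(q)}\Big(\lambda|_q-\lambda(q)\frac{1_q\,dx}{|q|}\Big),\tag{3}$$
and the last bracket is $Dz_q$ for the function $z_q(t)=\lambda([t_0,t])-\lambda(q)\frac{t-t_0}{|q|}$ on $q=[t_0,t_0+s)$, $z_q=0$ elsewhere. So in one variable $T$ is "smooth, then add multiples of functions $z_q$ living in single cells, which trade smeared mass for singular mass". To imitate this for $n\ge2$ we need four things:

1. a smoothing that commutes with $D$ and yet is a superposition of cell averages, so that the smeared mass in (3) can be removed cell by cell;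
2. functions $z_q$ supported in cells with $Dz_q$ close to $e\,\lambda|_q-e\,\lambda(q)\frac{1_q\,dx}{|q|}$, $e$ a unit vector;
3. a reason why the part of $Dv$ living on $\lambda$ points in the direction $e$ that the $z_q$ offer, for every $v\in BV(\mathbb R^n)$ and not only for the given $u_i$;
4. a way to keep the norm at $1+\varepsilon$, since adding smoothing and correction by the triangle inequality would give a larger constant.

We begin with the last.

## 3. Comparison with positive operators

In dimension one $D(Tv)=P(D(\varphi v))$ exactly. It is enough that $D\circ T$ be close to $P\circ D$ with $P$ positive of norm almost one. The measure $P(Dv)$ need not be a gradient.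

**Proposition 4.** Let $u_1,\dots,u_m\in BV(\mathbb R^n)$ and $\varepsilon\in(0,1)$. There are a finite-rank bounded operator $T$ on $BV(\mathbb R^n)$ and positive linear operators $\mathcal Q:L^1\to L^1$, $\mathcal P:\mathcal M\to\mathcal M$ of norm $\le1+\varepsilon$ such that for all $v\in BV(\mathbb R^n)$
$$\|Tv-\mathcal Qv\|_{L^1}\le\varepsilon\|v\|_{BV},\quad\|D(Tv)-\mathcal P(Dv)\|\le\varepsilon\|v\|_{BV},\quad\|Tu_i-u_i\|_{BV}\le\varepsilon\ \ (1\le i\le m).\tag{4}$$

**Proof of Theorem 3 from Proposition 4.** The purpose is to pass from the scalar operator $\mathcal P$ to vector measures without losing a constant. For an $\mathbb R^n$-valued measure $\kappa$ we claim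
$$|\mathcal P\kappa|\le\mathcal P|\kappa|.\tag{5}$$
For a unit vector $\xi$, $|\kappa|-\xi\cdot\kappa\ge0$, so $\xi\cdot\mathcal P\kappa=\mathcal P(\xi\cdot\kappa)\le\mathcal P|\kappa|$. Write $\mathcal P\kappa=p\,|\mathcal P\kappa|$ with $|p|=1$, let $(\xi_k)$ be dense in the unit sphere, and for $\epsilon'\in(0,1)$ partition $\mathbb R^n$, up to a $|\mathcal P\kappa|$-null set, into Borel sets $A_k$ on which $\xi_k\cdot p\ge1-\epsilon'$. For Borel $A$,
$$(1-\epsilon')|\mathcal P\kappa|(A)\le\sum_k(\xi_k\cdot\mathcal P\kappa)(A\cap A_k)\le(\mathcal P|\kappa|)(A).$$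
Let $\epsilon'\to0$. By (5), $\|\mathcal P(Dv)\|\le(1+\varepsilon)|Dv|(\mathbb R^n)$, and by (4)
$$\|Tv\|_{BV}\le(1+\varepsilon)\|v\|_1+(1+\varepsilon)|Dv|(\mathbb R^n)+2\varepsilon\|v\|_{BV}\leq(1+3\varepsilon)\|v\|_{BV}.$$
Apply this with $\varepsilon/3$ in place of $\varepsilon$ and use Lemma 1. $\square$

From here on $u_1,\dots,u_m$ and $\varepsilon$ are fixed, and we prove Proposition 4. Put
$$\lambda=\sum_i|D^su_i|,\qquad\Lambda=\lambda(\mathbb R^n),\qquad U_*=\max_i\|u_i\|_{BV},\qquad D^au_i=f_i\,dx.$$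

## 4. The direction of the singular part

The third requirement is met by the one deep theorem of the proof.

**Alberti's rank-one theorem.** If $U\in BV(\mathbb R^n;\mathbb R^k)$, then the density of $D^sU$ with respect to $|D^sU|$ is a matrix of rank one $|D^sU|$-a.e.

We take it as given; the references are G. Alberti, Proc. Roy. Soc. Edinburgh A 123 (1993) 239–274, and, for another proof, Massaccesi–Vittone, J. Eur. Math. Soc. 21 (2019). For $n=1$ it is trivial.

As an example, let $\psi\in C_c^\infty(\mathbb R^2)$ and $U=(\psi1_{\{x_1>0\}},\psi1_{\{x_2>0\}})$. The singular parts of the rows are $\psi$ times length on $\{x_1=0\}$ with direction $(1,0)$ and $\psi$ times length on $\{x_2=0\}$ with direction $(0,1)$. The two directions could compete only at the origin, which has measure zero; elsewhere one row of the density is zero. For the absolutely continuous part nothing similar holds: $U(x)=\psi(x)x$ has $\nabla U$ equal to the identity where $\psi=1$.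

**Lemma 5.** There are Borel functions $\nu:\mathbb R^n\to S^{n-1}$ and $a_i:\mathbb R^n\to\mathbb R$ with $\sum_i|a_i|=1$ everywhere and
$$D^su_i=a_i\,\nu\,\lambda\qquad(1\le i\le m).\tag{6}$$
For every $v\in BV(\mathbb R^n)$, if $h\lambda$ with $h\in L^1(\lambda;\mathbb R^n)$ is the $\lambda$-absolutely continuous part of $Dv$, then
$$h=g\,\nu\quad\lambda\text{-a.e. for a scalar function }g.\tag{7}$$

**Proof.** **Step 1: the given functions.** Apply the rank-one theorem to $(u_1,\dots,u_m)$. The rows of a rank-one matrix are multiples of one unit vector; let $\nu$ be the first nonzero row of the density, normalized. Since $\lambda$ and $|D^s(u_1,\dots,u_m)|$ have the same null sets, (6) follows with Borel $a_i$. Then $|D^su_i|=|a_i|\lambda$, and summing over $i$ gives $\sum_i|a_i|=1$ $\lambda$-a.e. Redefine $\nu$ and the $a_i$ on a $\lambda$-null set.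

**Step 2: a general $v$.** The point is to apply the theorem to $V=(u_1,\dots,u_m,v)$. Put $\Xi=|D^sV|$, so $\lambda\ll\Xi$. As $\lambda\perp dx$, $h\lambda$ is also the $\lambda$-absolutely continuous part of $D^sv$. So $D^sv=h\lambda+\pi$ with $\pi\perp\lambda$ and $\pi\ll\Xi$. There is a Borel set $N$ with $|\pi|(N)=0$ and $\lambda(\mathbb R^n\setminus N)=0$. Hence $\frac{d\pi}{d\Xi}=0$ $\Xi$-a.e. on $N$, and so $\lambda$-a.e. Therefore at $\lambda$-a.e. point $\frac{d\lambda}{d\Xi}>0$, and the matrix $\frac{dD^sV}{d\Xi}$ has rank one, has rows $a_i\nu\frac{d\lambda}{d\Xi}$ with at least one $a_i\ne0$, and has last row $h\frac{d\lambda}{d\Xi}$. So $h$ is parallel to $\nu$. $\square$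

## 5. Splitting $\lambda$ by direction

Cells will be boxes with one axis along $\nu$, so we cut $\lambda$ into pieces on which $\nu$ is almost constant. If $\lambda=0$, take $J=0$ below (no sets $K_j$); every statement then holds with empty sums over $j\ge1$.

**Parameters.** Let $\rho\in(0,\frac14)$ be small, fixed at the end depending only on $n,\varepsilon,\Lambda,U_*$. Put
$$\eta=\rho^2s,\qquad\omega=18n^2\sqrt\rho\le1,\qquad M\in\mathbb N,\ M\ge n2^n/\rho,\qquad\delta=\frac{\rho^5}{3m},\tag{8}$$
where the scale $s>0$ is chosen in Section 6.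

**The sets $K_j$.** Let $Z$ be a Lebesgue-null Borel set carrying $\lambda$. Partition $S^{n-1}\times\{a\in\mathbb R^m:\sum|a_i|=1\}$ into finitely many Borel pieces of diameter $\le\delta$, pull them back under $(\nu,a)$, intersect with $Z$, and discard the sets of $\lambda$-measure zero. Inside each remaining set choose, by inner regularity, a compact set of positive $\lambda$-measure so that the total loss is at most $\delta$. Taking $(e_j,a^j)$ in the $j$-th piece, we get disjoint compact Lebesgue-null sets $K_1,\dots,K_J$ with $\lambda(K_j)>0$, unit vectors $e_j$ and numbers $a_i^j$ with $\sum_i|a_i^j|=1$ such that, with $K=\bigcup_jK_j$,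
$$\lambda(\mathbb R^n\setminus K)\le\delta,\qquad|\nu-e_j|\le\delta,\quad|a_i-a_i^j|\le\delta,\quad|a_i\nu-a_i^je_j|\le2\delta\ \text{ on }K_j.\tag{9}$$
The last bound follows from $|a_i\nu-a_i^je_j|\le|a_i||\nu-e_j|+|a_i-a_i^j|$. Put $\mu_j=\lambda|_{K_j}$.

**A model function for each $j$.** Choose $i_j$ with $|a^j_{i_j}|\ge1/m$ and put $w_j=u_{i_j}/a^j_{i_j}\in BV(\mathbb R^n)$. On $K_j$ its derivative is close to $e_j\mu_j$ by (9). The functions $z_q$ will be cut out of $w_j$.

**Splitting measures.** For a scalar or vector measure $\kappa$ let $\kappa_j$ be the restriction to $K_j$ of its $\lambda$-absolutely continuous part, and $\kappa_\tau=\kappa-\sum_j\kappa_j$. On $\mathcal M$ the maps $\kappa\mapsto\kappa_j$ and $\kappa\mapsto\kappa_\tau$ are linear and positive. The pieces are mutually singular, since the $K_j$ are disjoint and $\kappa_\tau$ is $\lambda$-singular on $K$. So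
$$\|\kappa\|=\|\kappa_\tau\|+\sum_j\|\kappa_j\|.\tag{10}$$
For $v\in BV(\mathbb R^n)$ write $\sigma_j=\sigma_j(v)=(Dv)_j$ and $\tau=\tau(v)=(Dv)_\tau$. By (7), $\sigma_j=g\nu\mu_j$. On $K_j$ the distance from $\nu$ to the line $\mathbb Re_j$ is $|\nu-e_j(e_j\cdot\nu)|\le|\nu-e_j|\le\delta$. Integrating over a Borel set $A$ gives
$$|\sigma_j(A)-e_j(e_j\cdot\sigma_j(A))|\le\delta\,|\sigma_j|(A).\tag{11}$$
So, for every $v$, up to a relative error $\delta$ all that $Dv$ does on $K_j$ is recorded by the scalars $e_j\cdot\sigma_j(A)$.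

## 6. Convolution as an average of box averages

The first requirement asks for a smoothing that is a convolution and also a superposition of cell averages. One grid does not do this, but averaging over shifted grids does. On the line, if cells have length $s$ and the grid is shifted by a uniformly random amount, then $x$ and $y$ lie in the same cell with probability $(1-|x-y|/s)_+$, a function of $x-y$. We use finitely many shifts, at the cost of a small error, to keep ranks finite.

**Grids and kernels.** For $j\ge1$ use orthonormal coordinates $x=(x_1,\dots,x_n)=(x',t)$ with $t=x_n=x\cdot e_j$, and side lengths $s_i=s$ for $i<n$, $s_n=\eta$. The boxes are flat in the direction $e_j$; Section 7 shows why. For $\theta\in\Theta_M=\{0,\frac1M,\dots,\frac{M-1}M\}^n$ let $G^j_\theta$ be the partition of $\mathbb R^n$ into the boxes $\prod_i[s_i(k_i+\theta_i),s_i(k_i+1+\theta_i))$, $k\in\mathbb Z^n$. Put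
$$\chi_j(z)=\prod_{i=1}^n\frac1{s_i}\Big(1-\frac{|z_i|}{s_i}\Big)_+,\qquad k_j(x,y)=M^{-n}\sum_{\theta\in\Theta_M}\sum_{q\in G^j_\theta}\frac{1_q(x)1_q(y)}{|q|}.\tag{12}$$
Let $\chi_0$ be the kernel with all $s_i=s$ in standard coordinates. All $\chi_j$ are Lipschitz, nonnegative, of integral $1$, and supported in $\{|z|\le\sqrt n\,s\}$.

**Lemma 6.** For $1\le j\le J$,
$$\sup_y\int|k_j(x,y)-\chi_j(x-y)|\,dx\le\frac{n2^n}M\le\rho.\tag{13}$$

**Proof.** All boxes have the same volume $|q|=\prod_is_i$, and $|q|k_j(x,y)$ is the fraction of $\theta\in\Theta_M$ for which $x,y$ lie in the same box. As $\Theta_M$ is a product, this is the product over $i$ of the fractions of $\theta_i$ for which $x_i,y_i$ lie in the same cell of the $i$-th one-dimensional grid. Two numbers $a<b$ with $b-a<s_i$ lie in different cells iff a grid point lies in $(a,b]$, that is, iff $\theta_i\in(a/s_i,b/s_i]$ mod $1$. A half-open arc of length $\ell=(b-a)/s_i$ contains between $M\ell-1$ and $M\ell+1$ of the $M$ equally spaced points. So the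 fraction for "same cell" differs from $1-\ell$ by at most $1/M$. If $a=b$ both are $1$; if $b-a\ge s_i$ the points are always separated and both the fraction and $(1-\ell)_+$ are $0$. Hence $|q|k_j(x,y)$ and $|q|\chi_j(x-y)$ are products of $n$ factors in $[0,1]$ differing factorwise by at most $1/M$, so they differ by at most $n/M$. Both vanish unless $|x_i-y_i|<s_i$ for all $i$, which for fixed $y$ is a region of volume $2^n|q|$. Integrate and divide by $|q|$. $\square$

**Cutoffs.** Different sets $K_j$ need different kernels, and we glue. Choose $\varphi_j\in C_c^\infty(\mathbb R^n;[0,1])$, $1\le j\le J$, with disjoint supports and $\varphi_j=1$ on $\{\mathrm{dist}(\cdot,K_j)\le r_0\}$ for some $r_0>0$. Choose $\varphi\in C_c^\infty(\mathbb R^n;[0,1])$ with $\varphi=1$ on a large ball containing all $\mathrm{supp}\,\varphi_j$, $|\nabla\varphi|\le\delta$, and $\int(1-\varphi)(|u_i|+|f_i|)\,dx\le\delta$ for all $i$. Put $\varphi_0=\varphi-\sum_{j\ge1}\varphi_j\ge0$ and $L=\sum_{j=0}^J\|\nabla\varphi_j\|_\infty$.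

**The scale.** From now on $s\in(0,1)$ is so small that

- (s1) $\sqrt n\,sL\le\delta$, $\sqrt n\,s<r_0$, $3s\le\delta$;
- (s2) $|Dw_j|(N^j_s\setminus K_j)\le m\delta\,\mu_j(\mathbb R^n)$ for $1\le j\le J$, where $N^j_s=\{\mathrm{dist}(\cdot,K_j)\le\sqrt n\,s\}$;
- (s3) $\sum_{j\ge0}\|\chi_j*f_i-f_i\|_1\le\delta$ and $\sum_{j\ge0}\|\chi_j*u_i-u_i\|_1\le\delta$ for all $i$.

For (s2) note that $N^j_s$ decreases to the compact set $K_j$ as $s\downarrow0$ and $\mu_j(\mathbb R^n)>0$; for (s3), that the $\chi_j$ are approximate identities.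

**The operator $\mathcal Q$.** Put $\mathcal Qv=\sum_{j=0}^J\varphi_j\,(\chi_j*v)$, a positive operator. Since $\varphi_j(x)\le\varphi_j(y)+\sqrt n\,s\|\nabla\varphi_j\|_\infty$ when $\chi_j(x-y)\neq0$,
$$\int\sum_{j\ge0}\varphi_j(x)\chi_j(x-y)\,dx\le\varphi(y)+\sqrt n\,sL\le1+\delta\quad\text{for all }y,\tag{14}$$
and so $\|\mathcal Qv\|_1\le(1+\delta)\|v\|_1$.

**The gradient of $\mathcal Qv$.** We want the smoothed versions of the pieces $\tau,\sigma_j$ plus a small error. For $v\in BV(\mathbb R^n)$, using $\sum_j\nabla\varphi_j=\nabla\varphi$,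
$$\nabla\mathcal Qv=\sum_{j\ge0}\varphi_j(\chi_j*Dv)+v\nabla\varphi+\sum_{j\ge0}\nabla\varphi_j\,(\chi_j*v-v).$$
Let $E_1(v)$ be the sum of the last two terms. As $\|\chi_j*v-v\|_1\le\sqrt n\,s|Dv|(\mathbb R^n)$, (s1) gives $\|E_1(v)\|_1\le\delta\|v\|_1+\delta|Dv|(\mathbb R^n)$. For $k\ge1$ and every $j\geq 0$, $\chi_j*\sigma_k$ vanishes outside the $\sqrt n\,s$-neighborhood of $K_k$. There $\varphi_k=1$, $\varphi_j=0$ for $j\ne k$, $j\ge1$ by disjointness of supports, and $\varphi_0=\varphi-\varphi_k=0$. Hence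
$$\nabla\mathcal Qv=\sum_{j\ge0}\varphi_j(\chi_j*\tau)+\sum_{j\ge1}\chi_j*\sigma_j+E_1(v),\qquad\|E_1(v)\|_1\le\delta\|v\|_1+\delta|Dv|(\mathbb R^n).\tag{15}$$

## 7. Cutting $w_j$ down to a flat box

Now for the second requirement. Fix $j\ge1$ and write $e=e_j$, $\mu=\mu_j$, $w=w_j$. In one variable $z_q$ was "singular primitive minus linear primitive" and vanished at both ends of $q$ by itself. In several variables a function $w-\hat g$, with $\hat g$ affine in $t$, need not vanish on the sides of $q$ parallel to $e$. It must be multiplied by a cutoff $\zeta$, and $(w-\hat g)\nabla\zeta$ becomes an error.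

**Example: cubes fail, flat boxes do not.** Let $n=2$, $q=[0,s)\times[0,\eta)$ with $\eta$ free for the moment, let $w=1_{\{t\ge\eta/2\}}$ near $\overline q$, and let $\mu$ be length on $\{t=\eta/2\}$ there. Then $\mu(q)=s$, and $\hat g=t/\eta$ is the affine function with the same increment across $q$. Let $\zeta(x_1,t)=\tau_1(x_1)\tau_2(t)$ be a product of trapezoids that vanish at the ends of the sides and equal $1$ at distance at least $\rho s$, respectively $\rho\eta$, from them. Since $\int|\tau_1'|=2$,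
$$\int|w-\hat g||\partial_1\zeta|=2\int_0^\eta|w-\hat g|\,\tau_2\,dt .$$
Here $\int_0^\eta|w-\hat g|\,dt=\frac\eta4$, and the two end intervals of length $\rho\eta$ contribute $\rho^2\eta$ to that. So
$$\big(\tfrac12-2\rho^2\big)\frac\eta s\,\mu(q)\le\int|w-\hat g||\partial_1\zeta|\le\frac\eta{2s}\,\mu(q).\tag{16}$$
For a cube, $\eta=s$ and $\rho<\frac14$ make this error at least $\frac38\mu(q)$, as large as the mass being treated; refining the grid changes nothing. For $\eta=\rho^2s$ it is at most $\frac12\rho^2\mu(q)$. The other cutoff does no harm, since $w-\hat g$ is small near top and bottom: $\int|w-\hat g||\partial_t\zeta|\le\frac1{\rho\eta}\cdot s\rho^2\eta=\rho\,\mu(q)$.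

**Definition 3.** For a box $q=q'\times[t_0,t_0+\eta)\in G_\theta^j$ let $q^\circ$ be its interior and $I=(t_0,t_0+\eta)$. Let $\zeta=\zeta_q$ be the product over $i$ of the trapezoids in $x_i$ that vanish outside the $i$-th side interval of $q$, equal $1$ at distance $\ge\rho s_i$ from its ends, and are linear in between. Put
$$\ell(q)=\{x\in q:\zeta(x)<1\},\qquad\alpha(q)=|Dw-e\mu|(q^\circ).$$
The box $q$ is good if $\mu(q)>0$, $\alpha(q)\le\rho^4\mu(q)$ and $\mu(\ell(q))\le\sqrt\rho\,\mu(q)$; otherwise it is bad.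

Note $q\setminus q^\circ\subset\ell(q)$. In the example, $\alpha(q)=0$ and $\mu(\ell(q))=2\rho s=2\rho\mu(q)$, because on the line $t=\eta/2$ only $\tau_1$ can be less than $1$. So that box is good, since $2\rho\le\sqrt\rho$ for $\rho\le\frac14$.

**Lemma 7.** If $q$ is good, there is $z_q\in BV(\mathbb R^n)$, vanishing outside $q$, with
$$Dz_q=e\,\mu|_q-e\,\frac{\mu(q)}{|q|}1_q\,dx+r_q,\qquad\|r_q\|\le\omega\,\mu(q),\qquad\|z_q\|_1\le3s\,\mu(q).\tag{17}$$

**Proof.** Write $\alpha=\alpha(q)$, $\ell=\ell(q)$, $m_q=\mu(q)/|q|$. For $n=1$ put $|q'|=1$; then there is no variable $x'$ and there are no tangential terms.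

**Step 1: the slice averages of $w$ and their model.** We choose $\hat g$ so that $w$ is matched on average over slices. For $t\in I$ put
$$g(t)=|q'|^{-1}\int_{q'}w(x',t)\,dx',\qquad G(t)=|q'|^{-1}\mu\{x\in q^\circ:x\cdot e<t\}.$$
Let $\phi\in C_c^\infty(I)$, $\xi_k\in C_c^\infty(\mathrm{int}\,q')$, $\xi_k\uparrow1_{\mathrm{int}\,q'}$. By definition of $Dw$, $-\int w\,\xi_k(x')\phi'(t)\,dx=\int\xi_k\phi\,d(e\cdot Dw)$. By dominated convergence $-|q'|\int_Ig\phi'\,dt=\int_{q^\circ}\phi(t)\,d(e\cdot Dw)$. So $Dg$ is $|q'|^{-1}$ times the projection to $I$ of $(e\cdot Dw)|_{q^\circ}$. (For $n=1$ this is immediate.) Likewise $DG$ is $|q'|^{-1}$ times the projection of $\mu|_{q^\circ}$. As $|e\cdot Dw-\mu|\le|Dw-e\mu|$, we get $|D(g-G)|(I)\le\alpha/|q'|$, so there is a constant $c$ with $|g-G-c|\le\alpha/|q'|$ a.e. on $I$. Put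
$$\hat g(t)=c+m_q(t-t_0)\quad(t\in\mathbb R),\qquad z_q=\zeta\,(w-\hat g).$$

**Step 2: $g$ is close to $\hat g$, and closer near the ends of $I$.** We claim that a.e.
$$|g-\hat g|\le\frac{\alpha+\mu(q)}{|q'|}\ \text{ on }I,\qquad|g-\hat g|\le\frac{\alpha+\mu(\ell)+\rho\mu(q)}{|q'|}\ \text{ at distance}<\rho\eta\text{ from the ends of }I.\tag{18}$$
We have $g-\hat g=(g-G-c)+(G-m_q(t-t_0))$, and the first bracket is at most $\alpha/|q'|$. Since $m_q\eta=\mu(q)/|q'|$, both $G(t)$ and $m_q(t-t_0)$ lie in $[0,\mu(q)/|q'|]$, which gives the first bound. If $t-t_0<\rho\eta$, then the points of $q^\circ$ with $x\cdot e<t$ lie in $\ell$, so $|q'|G(t)\le\mu(\ell)$, while $0\le m_q(t-t_0)\le\rho\mu(q)/|q'|$. If $t_0+\eta-t<\rho\eta$, then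
$$0\le\mu(q)-|q'|G(t)=\mu(q\setminus q^\circ)+\mu\{x\in q^\circ:x\cdot e\ge t\}\le\mu(\ell),$$
since these are two disjoint subsets of $\ell$, and $m_q(t-t_0)$ is within $\rho\mu(q)/|q'|$ of $\mu(q)/|q'|$. In both cases $|G-m_q(t-t_0)|\le(\mu(\ell)+\rho\mu(q))/|q'|$.

**Step 3: $w$ is close to $g$.** Here we use that $w$ hardly varies in the directions orthogonal to $e$. For $i<n$ the measure $D_iw$ is a component of $Dw-e\mu$, as $e$ has zero $i$-th component. So $|D_iw|(q^\circ)\le\alpha$. We claim
$$\int_q|w-g|\,dx\le ns\,\alpha.\tag{19}$$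
For $n=1$ the left side is $0$. Let $n\ge2$, let $q_r$ be the closed concentric box with sides shortened by $2r$ ($r$ small), let $f$ be smooth near $q_r$, and let $A_i$ denote averaging over $x_i$ on the corresponding side of $q_r$. On an interval of length $s'\leq s$, $\int|f-\bar f|\le s'\int|f'|$, because $|f(a)-f(b)|\le\int|f'|$. Hence $\|f-A_if\|_{L^1(q_r)}\le s\|\partial_if\|_{L^1(q_r)}$. The $A_i$ are $L^1(q_r)$-contractions, and $f-A_1\cdots A_{n-1}f=\sum_{i<n}A_1\cdots A_{i-1}(f-A_if)$. So
$$\|f-A_1\cdots A_{n-1}f\|_{L^1(q_r)}\le s\sum_{i<n}\|\partial_if\|_{L^1(q_r)}.$$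
Take for $f$ a mollification $w_\epsilon$ with radius $\epsilon<r$. Then $\|\partial_iw_\epsilon\|_{L^1(q_r)}\le|D_iw|(q^\circ)\le\alpha$, so the right side is at most $(n-1)s\alpha$. Let $\epsilon\to0$: $w_\epsilon\to w$ in $L^1(q_r)$, and the averages converge in $L^1(q_r)$ as well. Then let $r\to0$: for a.e. $t\in I$ the averages of $w(\cdot,t)$ over the shrunken slices tend to $g(t)$ by dominated convergence, and Fatou's lemma gives (19).

**Step 4: the derivative of $z_q$.** The function $\zeta$ is Lipschitz with compact support and $w-\hat g\in BV_{loc}$, so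
$$Dz_q=\zeta Dw-\zeta m_qe\,dx+(w-\hat g)\nabla\zeta\,dx.$$
Indeed this holds for mollifications of $\zeta$. They converge to $\zeta$ uniformly with supports in a fixed compact set, and their gradients converge boundedly and a.e. So one passes to the limit in each term. In particular $z_q\in BV(\mathbb R^n)$. Subtracting $e\mu|_q-em_q1_q\,dx$ and using $\zeta=0$ off $q^\circ$,
$$r_q=\zeta(Dw-e\mu)-(1-\zeta)e\,\mu|_q+(1-\zeta)m_qe\,1_q\,dx+(w-\hat g)\nabla\zeta\,dx.$$

**Step 5: the size of $r_q$.** The first three terms have norm at most $\alpha$, $\mu(\ell)$ and $m_q|\ell|\le2n\rho\,\mu(q)$. For the last, $|\partial_i\zeta|\le\frac1{\rho s}$ for $i<n$ and $|\partial_t\zeta|\le\frac1{\rho\eta}$. Moreover $\partial_t\zeta$ is supported, a.e., at distance $<\rho\eta$ from the ends of $I$. Write $\nabla'=(\partial_1,\dots,\partial_{n-1})$, so $|\nabla'\zeta|\le\frac n{\rho s}$. By (18), (19) and $\eta=\rho^2s$,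
$$\int|w-\hat g||\nabla'\zeta|\le\frac n{\rho s}\big[ns\alpha+\eta(\alpha+\mu(q))\big]=\frac n\rho\big[n\alpha+\rho^2(\alpha+\mu(q))\big],$$
$$\int|w-\hat g||\partial_t\zeta|\le\frac1{\rho\eta}\big[ns\alpha+2\rho\eta(\alpha+\mu(\ell)+\rho\mu(q))\big]=\frac{n\alpha}{\rho^3}+2\big(\alpha+\mu(\ell)+\rho\mu(q)\big).$$
Here one sees both sides of the choice of $\eta$: the tangential cutoff costs $\frac{n\eta}{\rho s}\mu(q)=n\rho\mu(q)$, small because the box is flat. Flatness in turn multiplies $\alpha$ by $\rho^{-3}$, which is why goodness asks for $\alpha\le\rho^4\mu(q)$. In the sum of all terms the coefficient of $\alpha$ is $3+n^2\rho^{-1}+n\rho+n\rho^{-3}\le6n^2\rho^{-3}$, since $3\rho^3+n^2\rho^2+n\rho^4+n\le6n^2$ for $\rho<\frac14$. That of $\mu(\ell)$ is $3$, and that of $\mu(q)$ is $3n\rho+2\rho\le6n^2\rho$. As $q$ is good,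
$$\|r_q\|\le6n^2\big[\rho^{-3}\alpha+\mu(\ell)+\rho\mu(q)\big]\le6n^2\big[\rho+\sqrt\rho+\rho\big]\mu(q)\le18n^2\sqrt\rho\,\mu(q)=\omega\,\mu(q).$$

**Step 6: the $L^1$ norm.** From the formula for $Dz_q$, $\|Dz_q\|\le(2+\omega)\mu(q)\le3\mu(q)$. A compactly supported $BV$ function $z$ vanishing outside a slab $\{t_0\le x\cdot e\le t_0+\eta\}$ satisfies $\|z\|_1\le\eta|Dz|(\mathbb R^n)$: for smooth $z$ in a slab of width $\eta+2\epsilon$ we have $|z(x',t)|\le\int|\partial_tz(x',r)|\,dr$, so $\|z\|_1\le(\eta+2\epsilon)\|\partial_tz\|_1$. Mollify with radius $\epsilon$ and let $\epsilon\to0$. Hence $\|z_q\|_1\le3\eta\mu(q)\le3s\mu(q)$. $\square$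

## 8. Bad boxes carry little mass

**Lemma 8.** For $1\le j\le J$,
$$M^{-n}\sum_{\theta\in\Theta_M}\ \sum_{q\in G^j_\theta\text{ bad}}\mu_j(q)\le(3n+1)\sqrt\rho\;\mu_j(\mathbb R^n).\tag{20}$$

**Proof.** Boxes with $\mu_j(q)=0$ contribute nothing. A box with $\mu_j(q)>0$ can be bad for two reasons.

**Step 1: $\alpha(q)$ too large.** Boxes have diameter $\le\sqrt n\,s$, so a box with $\mu_j(q)>0$ meets $K_j$ and lies in $N_s^j$. Since $|K_j|=0$, on $K_j$ only the singular part of $Dw_j$ counts, and by (6) it is $(a_{i_j}/a^j_{i_j})\nu\mu_j$. So (9) gives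
$$|Dw_j-e_j\mu_j|(K_j)\le m\int_{K_j}|a_{i_j}\nu-a^j_{i_j}e_j|\,d\lambda\le2m\delta\,\mu_j(\mathbb R^n).$$
With (s2), for every $\theta$, $\sum_{q:\mu_j(q)>0}\alpha(q)\le|Dw_j-e_j\mu_j|(N_s^j)\le3m\delta\,\mu_j(\mathbb R^n)=\rho^5\mu_j(\mathbb R^n)$. Boxes of $G_\theta^j$ with $\alpha(q)>\rho^4\mu_j(q)$ therefore carry $\mu_j$-mass at most $\rho\,\mu_j(\mathbb R^n)\le\sqrt\rho\,\mu_j(\mathbb R^n)$.

**Step 2: too much mass near the boundary.** A point $x$ lies in $\ell(q)$, for the box $q\in G_\theta^j$ containing it, only if for some $i$ the number $x_i$ is at distance $<\rho s_i$ from $s_i(\mathbb Z+\theta_i)$. For each $i$ this restricts $\theta_i$ to an arc of length $2\rho$ mod $1$, which contains at most $2\rho M+1\le3\rho M$ of the $M$ values, as $\rho M\ge n2^n\geq 1$. Integrating in $\mu_j$, $M^{-n}\sum_\theta\sum_q\mu_j(\ell(q))\le3n\rho\,\mu_j(\mathbb R^n)$. So boxes with $\mu_j(\ell(q))>\sqrt\rho\,\mu_j(q)$ carry on average over $\theta$ at most $3n\sqrt\rho\,\mu_j(\mathbb R^n)$. Add the two bounds.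 $\square$

A single grid might have a set $K_j$ near its walls; averaging over shifts, introduced for Lemma 6, removes this too.

## 9. The operators $T_0$ and $\mathcal P$

For good $q\in G^j_\theta$ put $c_q(v)=e_j\cdot\sigma_j(v)(q)/\mu_j(q)$. This is a bounded linear functional on $BV(\mathbb R^n)$ with $|c_q(v)|\mu_j(q)\le|\sigma_j|(q)$. Define
$$T_0v=\mathcal Qv+Bv,\qquad Bv=\sum_{j=1}^JM^{-n}\sum_\theta\ \sum_{q\in G^j_\theta\text{ good}}c_q(v)\,z_q,\tag{21}$$
$$\mathcal P\kappa=\sum_{j\ge0}\varphi_j(\chi_j*\kappa_\tau)\,dx+\sum_{j\ge1}M^{-n}\sum_\theta\Big[\sum_{q\text{ bad}}\kappa_j(q)\frac{1_q\,dx}{|q|}+\sum_{q\text{ good}}\kappa_j(q)\frac{\mu_j|_q}{\mu_j(q)}\Big].\tag{22}$$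
Compare (3) and (1). Since $K_j$ is compact and $\kappa_j\ll\mu_j$, only finitely many boxes give nonzero terms. So $B$ is bounded on $BV(\mathbb R^n)$ with finite rank.

**$\mathcal P$ is positive with norm at most $1+\delta$.** Linearity and positivity are clear. For $\kappa\ge0$ the first sum in (22) has mass at most $(1+\delta)\|\kappa_\tau\|$ by (14). For each $\theta$ the bracket has mass $\sum_q\kappa_j(q)=\|\kappa_j\|$. With (10), $\|\mathcal P\kappa\|\le(1+\delta)\|\kappa\|$. For signed $\kappa$ split into positive and negative parts.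

**$T_0$ is close to $\mathcal Q$ in $L^1$.** By (17) and $3s\le\delta$,
$$\|T_0v-\mathcal Qv\|_1=\|Bv\|_1\le3s\sum_j\|\sigma_j\|\le\delta\,|Dv|(\mathbb R^n).\tag{23}$$

**$D\circ T_0$ is close to $\mathcal P\circ D$.** By (17) and $c_q(v)\mu_j(q)e_j=e_j(e_j\cdot\sigma_j(q))$,
$$c_q(v)Dz_q=e_j(e_j\cdot\sigma_j(q))\Big(\frac{\mu_j|_q}{\mu_j(q)}-\frac{1_q\,dx}{|q|}\Big)+c_q(v)r_q .$$
Insert this and (15) into $D(T_0v)=\nabla\mathcal Qv+D(Bv)$, subtract (22) with $\kappa=Dv$ (the terms with $\tau$ cancel), and add and subtract $M^{-n}\sum_\theta\sum_q\sigma_j(q)\frac{1_q\,dx}{|q|}$ over all boxes. The bad boxes cancel, and what remains is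
$$D(T_0v)-\mathcal P(Dv)=E_1(v)+\sum_{j\ge1}(\mathrm I_j+\mathrm{II}_j+\mathrm{III}_j),$$
$$\mathrm I_j=\chi_j*\sigma_j-M^{-n}\sum_\theta\sum_q\sigma_j(q)\frac{1_q}{|q|}=\int\big(\chi_j(\cdot-y)-k_j(\cdot,y)\big)\,d\sigma_j(y),$$
$$\mathrm{II}_j=M^{-n}\sum_\theta\sum_{q\text{ good}}\big[\sigma_j(q)-e_j(e_j\cdot\sigma_j(q))\big]\Big(\frac{1_q\,dx}{|q|}-\frac{\mu_j|_q}{\mu_j(q)}\Big),\qquad\mathrm{III}_j=M^{-n}\sum_\theta\sum_{q\text{ good}}c_q(v)\,r_q.$$
In $\mathrm{II}_j$ each bracketed vector multiplies a measure of norm at most $2$. By (13), (11) and (17) the three terms have norms at most $\rho\|\sigma_j\|$, $2\delta\|\sigma_j\|$ and $\omega\|\sigma_j\|$. With (15), and $\sum_j\|\sigma_j\|\le|Dv|(\mathbb R^n)$,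
$$\|D(T_0v)-\mathcal P(Dv)\|\le(\rho+\omega+3\delta)|Dv|(\mathbb R^n)+\delta\|v\|_1\le(\rho+\omega+3\delta)\|v\|_{BV}.\tag{24}$$
The three requirements on smoothing, cells and direction appear one by one: $\mathrm I_j$ is small because the smoothing is nearly a box average, $\mathrm{II}_j$ by the rank-one theorem, $\mathrm{III}_j$ by flatness of the boxes.

## 10. The given functions are almost fixed by $T_0$

By (24) it suffices to compare $\mathcal P(Du_i)$ with $Du_i$. By (6), $\sigma_j(u_i)=a_i\nu\mu_j$, so $|\sigma_j|\le\mu_j$; and $\tau(u_i)=f_i\,dx+\beta_i$ with $\beta_i=a_i\nu\lambda|_{\mathbb R^n\setminus K}$, $\|\beta_i\|\le\delta$.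

**Step 1: the part $\tau$.** Since $\sum_{j\ge0}\varphi_j=\varphi$,
$$\sum_{j\ge0}\varphi_j(\chi_j*\tau)-\tau=\sum_{j\ge0}\varphi_j(\chi_j*f_i-f_i)-(1-\varphi)f_i+\sum_{j\ge0}\varphi_j(\chi_j*\beta_i)-\beta_i ,$$
and by (s3), the choice of $\varphi$ and (14), the norm is at most $\delta+\delta+(1+\delta)\delta+\delta\le5\delta$.

**Step 2: the parts $\sigma_j$.** Write $\sigma_j=M^{-n}\sum_\theta\sum_{q\in G^j_\theta}\sigma_j|_q$ and compare with (22) box by box. On a good box, (9) shows that $\sigma_j(q)\frac{\mu_j|_q}{\mu_j(q)}$ and $\sigma_j|_q$ both differ from $a_i^je_j\mu_j|_q$ by at most $2\delta\mu_j(q)$ in norm, so they differ from each other by at most $4\delta\mu_j(q)$. On a bad box, $\|\sigma_j(q)\frac{1_q\,dx}{|q|}-\sigma_j|_q\|\le2\mu_j(q)$. With Lemma 8, Step 1 and $\sum_j\mu_j(\mathbb R^n)\le\Lambda$,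
$$\|\mathcal P(Du_i)-Du_i\|\le5\delta+\big(4\delta+2(3n+1)\sqrt\rho\big)\Lambda.$$

**Step 3: together.** We have $\mathcal Qu_i-u_i=\sum_{j\ge0}\varphi_j(\chi_j*u_i-u_i)-(1-\varphi)u_i$, so $\|\mathcal Qu_i-u_i\|_1\le2\delta$. With (23), (24) and $\delta\le\rho\le\sqrt\rho$,
$$\|T_0u_i-u_i\|_{BV}\le\delta U_*+2\delta+(\rho+\omega+3\delta)U_*+5\delta+\big(4\delta+2(3n+1)\sqrt\rho\big)\Lambda\le C(n)\sqrt\rho\,(1+\Lambda+U_*).\tag{25}$$

## 11. From $T_0$ to finite rank, and the order of the choices

**Step 1: replace $\mathcal Q$ by a finite sum.** The part $B$ already has finite rank. Write $\mathcal Qv=\int F(y)v(y)\,dy$ with $F(y)=\sum_{j\ge0}\varphi_j(\cdot)\chi_j(\cdot-y)\in W^{1,1}(\mathbb R^n)$, where $W^{1,1}(\mathbb{R}^n)$ is the space of $w\in BV(\mathbb R^n)$ with $D^sw=0$. The map $F:\mathbb R^n\to W^{1,1}(\mathbb R^n)$ is continuous, since $\chi_j\in W^{1,1}$, translation is continuous in $W^{1,1}$, and multiplication by $\varphi_j$ is bounded there. It has compact support, so it is uniformly continuous.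 Cutting a large cube into small ones, we get finitely many disjoint bounded Borel sets $A_l$ and points $y_l$ with $\sup_y\|F(y)-\sum_l1_{A_l}(y)F(y_l)\|_{BV}\le\delta$. Put
$$\mathcal Q'v=\sum_l\Big(\int_{A_l}v\,dx\Big)F(y_l),\qquad T=\mathcal Q'+B.$$
This is a finite-rank bounded operator on $BV(\mathbb R^n)$, and $\|Tv-T_0v\|_{BV}=\|\mathcal Q'v-\mathcal Qv\|_{BV}\le\delta\|v\|_1$.

**Step 2: collect the errors.** By (23), (24) and (25),
$$\|Tv-\mathcal Qv\|_1\le2\delta\|v\|_{BV},\qquad\|D(Tv)-\mathcal P(Dv)\|\le(\rho+\omega+4\delta)\|v\|_{BV},$$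
$$\|Tu_i-u_i\|_{BV}\le C(n)\sqrt\rho\,(1+\Lambda+U_*)+\delta U_*,\tag{26}$$
and $\mathcal Q$, $\mathcal P$ are positive with norm at most $1+\delta$. Since $\delta\le\rho\le\sqrt\rho$ and $\omega=18n^2\sqrt\rho$, all these errors, and $\delta$ itself, are at most $C'(n)\sqrt\rho\,(1+\Lambda+U_*)$.

**Step 3: choose.** First take $\rho\in(0,\frac14)$ so small that $\omega\le1$ and $C'(n)\sqrt\rho\,(1+\Lambda+U_*)\le\varepsilon$. This involves only $n,\varepsilon,\Lambda,U_*$. Then choose, in this order, $M$ and $\delta$; the sets $K_j$ with $e_j$, $a^j$, $w_j$; the cutoffs $\varphi_j,\varphi$ and with them $r_0$ and $L$; the scale $s$ subject to (s1)–(s3); and finally the sets $A_l$ with points $y_l$. Each choice uses only earlier ones. This proves Proposition 4, and by Section 3 it proves Theorem 3: $BV(\mathbb R^n)$ with its standard norm has the metric approximation property for every $n\ge1$. $\blacksquare$
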